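\title{An integral obstruction to decreasing the Ricci curvature on a ball}

\begin{abstract}
A conjecture of Lohkamp asserts that every Riemannian metric on a manifold of dimension $k\ge 3$ can be deformed inside any prescribed ball, and kept fixed outside it, so that the Ricci curvature strictly decreases at every point of the ball. We show that this is false in every dimension $k\ge3$: it fails whenever the metric is Euclidean on the ball. The proof is an integral identity, obtained by pairing the divergence-free Einstein tensor with the Lie derivative of the metric along the dilation field. The obstruction extends to all balls of constant curvature $c\le 0$, to small balls in Einstein manifolds, and to all balls in a hemisphere of the round sphere. For geodesic balls in the sphere the hemisphere is the exact threshold. The conclusion of the conjecture does hold for a nonempty $C^3$-open set of metrics.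
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $M$ be a smooth manifold of dimension $k\ge3$ with a smooth Riemannian metric $g_0$. A \emph{ball} in $M$ is a set $B=\phi(\{x\in\mathbb R^k:|x|<1\})$, where $\phi$ is a smooth embedding into $M$ of an open neighborhood of the closed unit ball of $\mathbb R^k$. For a metric $g$ and a point $p$, let $\lambda_1(g,p)\le\dots\le\lambda_k(g,p)$ be the eigenvalues of $\operatorname{Ric}(g)_p$ with respect to $g_p$, that is, of the $g$-self-adjoint endomorphism of $T_pM$ obtained by raising one index with $g$. We take the following conjecture from \cite{melting}.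

\medskip
\noindent\textbf{Conjecture (Lohkamp).} \emph{Let $(M,g_0)$ be a Riemannian manifold of dimension $k\ge 3$ and $B\subset M$ a ball. Then there is a $C^\infty$-continuous path of Riemannian metrics $g_t$, $0\le t\le\varepsilon$, on $M$, starting at $g_0$, such that}
\begin{itemize}
\item[(i)] \emph{the Ricci curvature of $g_t$ is strictly decreasing in $t$ on $B$;}
\item[(ii)] \emph{$g_t=g_0$ on $M\setminus B$.}
\end{itemize}
\medskip

We read (i) as follows: $\lambda_i(g_t,p)<\lambda_i(g_s,p)$ for all $p\in B$, all $0\le s<t\le\varepsilon$ and all $i=1,\dots,k$. The eigenvalues are the right quantities to compare, because they measure the Ricci tensor of each metric in units of that same metric. Their sum is the scalar curvature, which therefore decreases as well. We call a path as in the conjecture a \emph{decreasing path} for $(g_0,B)$.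

There are reasons to expect a positive answer. A metric has $k(k+1)/2$ components, while (i) consists of $k$ strict inequalities. Without (ii) it can be easy to lower the curvature: on the Euclidean unit ball the metrics $(1-t|x|^2/4)^{-2}\sum(dx^i)^2$ have constant sectional curvature $-t$. And if the eigenvalues of $g_0$ all decrease along some direction field, one can slide $g_0$ along a flow supported in $\bar B$ and obtain both (i) and (ii); this is Proposition~\ref{prop:flow} below. The sliding argument gives nothing when the eigenvalues of $g_0$ are constant, and so the test case is an Einstein metric, first of all a flat one. There the question is whether a deformation like the one above can be cut off at $\partial B$. It cannot.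

\subsection*{Results}
Throughout, $\delta=\sum (dx^i)^2$ is the Euclidean metric, and inequalities between symmetric $2$-tensors are inequalities between quadratic forms, so that $Q>0$ means that $Q$ is positive definite.

\begin{theorem}\label{thm:euclid}
Let $M$ be a manifold of dimension $k\ge3$, let $B=\phi(\{|x|<1\})$ be any ball, and let $g_0$ be any metric on $M$ with $\phi^*g_0=\delta$ on $\{|x|<1\}$. Then there is no path $g_t$ satisfying \textup{(i)} and \textup{(ii)}, even if only $C^1$-continuity in $t$ is required. More precisely, there is a $C^1$-neighborhood $\mathcal U$ of $g_0$ such that every metric $g\in\mathcal U$ with $g=g_0$ on $M\setminus B$ and $\operatorname{Ric}(g)\le0$ on $B$ is Ricci-flat on $B$. The same holds with $\ge$ in place of $\le$.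
\end{theorem}

The unit ball in Euclidean space is an example. On any $M$ and for any ball $B$ a metric $g_0$ as in the theorem exists: take $g_0=\psi\,(\phi^{-1})^*\delta+(1-\psi)g_1$, where $g_1$ is any metric and $\psi\colon M\to[0,1]$ equals $1$ on $\bar B$ and has compact support in the image of $\phi$. So the conjecture fails on every manifold and every ball.

The obstruction is governed by one tensor. For a vector field $X$ and a metric $g$ put
\begin{equation}\label{eq:Q}
Q_X(g)=(\operatorname{div}_gX)\,g-L_Xg .
\end{equation}

\begin{theorem}\label{thm:einstein}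
Let $k\ge3$, let $\operatorname{Ric}(g_0)=\lambda g_0$ on a ball $B$ for a constant $\lambda$, and suppose that some smooth vector field $X$ near $\bar B$ has $Q_X(g_0)>0$ on $\bar B$. Then there is a $C^1$-neighborhood $\mathcal U$ of $g_0$ such that every $g\in\mathcal U$ with $g=g_0$ on $M\setminus B$ and all Ricci eigenvalues $\le\lambda$ on $B$ (or all $\ge\lambda$ on $B$) satisfies $\operatorname{Ric}(g)=\lambda g$ on $B$. In particular no decreasing path exists. Such a field $X$ exists in the following cases:
\begin{itemize}
\item[(a)] $g_0$ has constant curvature $c\le0$ on $B$, where $B$ is an arbitrary ball;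
\item[(b)] $g_0$ is Einstein near a point $p$, and $\bar B$ lies in a suitable neighborhood of $p$.
\end{itemize}
\end{theorem}

In Euclidean space the neighborhood can be made explicit and the conclusion sharpened. We write $x^m\partial_mg$ for the tensor with components $\sum_m x^m\partial_mg_{ij}$.

\begin{theorem}\label{thm:explicit}
Let $g$ be a metric on $\mathbb R^k$, $k\ge3$, with $g=\delta$ for $|x|\ge1$, and suppose that $-\alpha g\le x^m\partial_mg\le\alpha g$ for some constant $\alpha<2(k-2)/k$. If $\operatorname{Ric}(g)\le0$ everywhere, or $\operatorname{Ric}(g)\ge0$ everywhere, then $g=\psi^*\delta$ for a diffeomorphism $\psi$ of $\mathbb R^k$ with $\psi=\mathrm{id}$ on $\{|x|\ge1\}$.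
\end{theorem}

In positive curvature the size of the ball matters.

\begin{theorem}\label{thm:sphere}
Let $g_0$ be the unit round metric on $S^k$, $k\ge3$.
\begin{itemize}
\item[(A)] If a ball $B$ is contained in a hemisphere, no decreasing path exists.
\item[(B)] If $B$ is a geodesic ball of radius $\rho\in(\pi/2,\pi)$, a decreasing path exists.
\end{itemize}
Thus for geodesic balls the conclusion of the conjecture holds if and only if $\rho>\pi/2$.
\end{theorem}

\begin{proposition}\label{prop:flow}
Let $\nabla$ be the Levi-Civita connection of $g_0$. If for some smooth vector field $X$ near $\bar B$ the symmetric tensor $\nabla_X\operatorname{Ric}(g_0)$ is negative definite on $\bar B$, then a decreasing path exists. This condition is $C^3$-open in $g_0$ and nonempty for each $k\ge3$.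
\end{proposition}

Section~\ref{sec:cases} shows the obstruction in three simple situations. Section~\ref{sec:identity} proves the integral identity and the first part of Theorem~\ref{thm:einstein}; what is left of the negative results is then the choice of $X$, made in Section~\ref{sec:fields} and, for the hemisphere, in Section~\ref{sec:sphere}. The decreasing paths are constructed in Sections~\ref{sec:sphere} and~\ref{sec:flow}.

\section{Conventions and standard facts}\label{sec:prelim}

All metrics are smooth. The $C^m$ topology on metrics is that of uniform convergence of all derivatives up to order $m$ on compact sets. The metrics that we compare agree outside the compact set $\bar B$, so only convergence on $\bar B$ matters. Repeated indices are summed.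

\medskip\noindent\textbf{The boundary of a ball.} The closure $\bar B=\phi(\{|x|\le1\})$ is a compact manifold with smooth boundary $\partial B=\phi(\{|x|=1\})$. Since $\phi$ is injective on a neighborhood of the closed unit ball, every point of $\partial B$ is a limit of points $\phi(x)$, $|x|>1$, of the open set $M\setminus\bar B$. Consequently,
\begin{equation}\label{eq:jets}
\text{if $g=g_0$ on $M\setminus B$, then all derivatives of $g-g_0$ vanish on $\partial B$.}
\end{equation}

\medskip\noindent\textbf{Symmetric tensors.} A metric $g$ gives the inner product $\langle A,A'\rangle_g=A_{ij}A'^{ij}$ on $2$-tensors. Put $G_g(A)=A-\frac12(\operatorname{tr}_gA)g$. The map $G_g$ is self-adjoint, because $\langle G_g(A),A'\rangle_g=\langle A,A'\rangle_g-\frac12\operatorname{tr}_gA\operatorname{tr}_gA'$ is symmetric in $A$ and $A'$. The ordered eigenvalues of a symmetric $k\times k$ matrix $S$ are given by the min--max principle,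
\[
\lambda_i(S)=\min_{\dim V=i}\ \max_{v\in V,\ |v|=1}S(v,v).
\]
Hence $S_1<S_0$ implies $\lambda_i(S_1)<\lambda_i(S_0)$ for every $i$: test $S_1$ on a subspace $V$ that is optimal for $S_0$.

\medskip\noindent\textbf{Lie derivatives.} For a torsion-free connection $\nabla$ and a $2$-tensor $h$,
\begin{equation}\label{eq:lie}
(L_Xh)(Y,Z)=(\nabla_Xh)(Y,Z)+h(\nabla_YX,Z)+h(Y,\nabla_ZX).
\end{equation}
With $h=g$ and the Levi-Civita connection of $g$ this reads $(L_Xg)_{ij}=\nabla_iX_j+\nabla_jX_i$. Thus $\operatorname{tr}_gL_Xg=2\operatorname{div}_gX$, and \eqref{eq:Q} becomes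
\begin{equation}\label{eq:QG}
Q_X(g)=-G_g(L_Xg).
\end{equation}

\medskip\noindent\textbf{The contracted Bianchi identity.} For every metric $g$ the Einstein tensor $G_g(\operatorname{Ric}(g))=\operatorname{Ric}(g)-\frac12\operatorname{scal}(g)\,g$ is divergence-free.

\medskip\noindent\textbf{Warped products.} Let $g=N(r)^2dr^2+w(r)^2\gamma$, where $\gamma$ is a metric of constant curvature $\kappa$ on a $(k-1)$-manifold $F$, and put $P=(w'/N)^2$. Planes containing $\partial_r$ and planes tangent to $F$ have sectional curvature
\begin{equation}\label{eq:warpK}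
K_{\mathrm{rad}}=-\frac1{Nw}\Big(\frac{w'}N\Big)'=-\frac{P'}{2ww'},\qquad K_{\mathrm{tan}}=\frac{\kappa-P}{w^2},
\end{equation}
where the second expression for $K_{\mathrm{rad}}$ is valid wherever $w'\ne0$. The Ricci tensor has the eigenvalues
\begin{equation}\label{eq:warpRic}
\lambda_{\mathrm{rad}}=(k-1)K_{\mathrm{rad}}\ \text{ on }\partial_r,\qquad \lambda_{\mathrm{tan}}=K_{\mathrm{rad}}+(k-2)K_{\mathrm{tan}}\ \text{ on }TF .
\end{equation}
We write $d\Omega$ for the unit round metric on $S^{k-1}$, for which $\kappa=1$.

\section{The obstruction in three simple cases}\label{sec:cases}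

\subsection*{Surfaces}
In dimension two, $\operatorname{Ric}(g)=K_g\,g$, and the Gauss--Bonnet formula on a disk reads $\int_BK_g\,dv_g+\int_{\partial B}\kappa_g\,d\ell_g=2\pi$. The boundary term depends only on $g$ and its first derivatives along $\partial B$. By \eqref{eq:jets}, $\int_BK_g\,dv_g$ has the same value for all $g$ that agree with $g_0$ off $B$. If $g_0$ is flat on $B$ this value is $0$, and $K_g<0$ on $B$ is impossible. The argument is special to surfaces, but it shows what to look for: an integral of curvature over $B$ that is determined by boundary data.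

\subsection*{First order in $t$}
Let $g_0=\delta$, $k\ge3$, and suppose for the moment that a decreasing path is differentiable in $t$, with $h=\partial_tg_t|_{t=0}$. The linearization of scalar curvature at $\delta$ is
\[
\partial_t\operatorname{scal}(g_t)|_{t=0}=\partial_i\partial_jh_{ij}-\partial_i\partial_i\operatorname{tr}_\delta h .
\]
This is a divergence, and $h$ vanishes to infinite order on $\partial B$, so its integral over $B$ is zero. By (i) it is also $\le0$, so it vanishes identically: the scalar curvature cannot decrease to first order. This does not yet exclude a decrease of higher order in $t$, and a path in the conjecture need not be differentiable in $t$ at all. We need an identity that holds exactly for each single metric $g_t$.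

\subsection*{Rotational symmetry}
Such an identity can be found by hand for metrics $g=N(r)^2dr^2+r^2d\Omega$ on $\mathbb R^k$ with $N(0)=1$ and $N=1$ for $r\ge1$. Here $w=r$ and $P=N^{-2}$, so \eqref{eq:warpK} gives
\[
K_{\mathrm{rad}}=\frac{N'}{rN^3},\qquad K_{\mathrm{tan}}=\frac{1-N^{-2}}{r^2}.
\]
If $\lambda_{\mathrm{rad}}\le0$, then $N$ is nonincreasing with $N(0)=N(1)=1$, so $N\equiv1$ and $g=\delta$. To obtain a form of this argument that can survive without symmetry, we rewrite it as the vanishing of an integral over $B$. Put $a=rN'/N$. By \eqref{eq:warpRic},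
\[
(k-2-a)\lambda_{\mathrm{rad}}+(k-1)(k-2+a)\lambda_{\mathrm{tan}}=(k-1)(k-2)\big[2K_{\mathrm{rad}}+(k-2+a)K_{\mathrm{tan}}\big],
\]
and multiplying the bracket by the volume density $Nr^{k-1}$ gives
\begin{align*}
&2N^{-2}N'r^{k-2}+(k-2)(N-N^{-1})r^{k-3}+(1-N^{-2})N'r^{k-2}\\
&\qquad=(1+N^{-2})N'r^{k-2}+(k-2)(N-N^{-1})r^{k-3}=\big((N-N^{-1})\,r^{k-2}\big)'.
\end{align*}
The function $(N-N^{-1})r^{k-2}$ vanishes at $r=0$ and $r=1$. Therefore
\begin{equation}\label{eq:radial}
\int_B\big[(k-2-a)\lambda_{\mathrm{rad}}+(k-1)(k-2+a)\lambda_{\mathrm{tan}}\big]\,dv_g=0 .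
\end{equation}
This is exact: a weighted sum of the Ricci eigenvalues integrates to zero, and the weights are positive as long as $|a|<k-2$. The weights have an invariant meaning. For the dilation field $X=r\partial_r$ we have $L_Xg=2(1+a)N^2dr^2+2r^2d\Omega$ and $\operatorname{div}_gX=k+a$, so $Q_X(g)$ has the eigenvalue $k-2-a$ on $\partial_r$ and $k-2+a$ on the spheres. Thus \eqref{eq:radial} says that $\int_B\langle\operatorname{Ric}(g),Q_X(g)\rangle_g\,dv_g=0$. In this form the identity holds without any symmetry.

\section{The integral identity}\label{sec:identity}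

A symmetric divergence-free tensor $T$ and a vector field $X$ produce the vector field $T(X,\cdot)^\sharp$, whose divergence is an algebraic pairing of $T$ with $L_Xg$. The contracted Bianchi identity supplies such a $T$ for every metric, and we may add to it any constant multiple of $g$. We choose the multiple so that $T$ vanishes for the Einstein background; then the boundary term disappears.

\begin{lemma}\label{lem:identity}
Let $\operatorname{Ric}(g_0)=\lambda g_0$ on $B$, let $g$ be a metric on $M$ with $g=g_0$ on $M\setminus B$, and let $X$ be a smooth vector field near $\bar B$. Then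
\begin{equation}\label{eq:identity}
\int_B\langle\operatorname{Ric}(g)-\lambda g,\;Q_X(g)\rangle_g\,dv_g=0 .
\end{equation}
\end{lemma}

\begin{proof}
Put $A=\operatorname{Ric}(g)-\lambda g$. Since $G_g(g)=-\frac{k-2}2g$,
\[
T:=G_g(A)=\operatorname{Ric}(g)-\tfrac12\operatorname{scal}(g)\,g+\tfrac{k-2}2\lambda g ,
\]
and $T$ is divergence-free by the contracted Bianchi identity. The tensor $A$ at a point depends only on the derivatives of $g$ up to order two. By \eqref{eq:jets} it equals $\operatorname{Ric}(g_0)-\lambda g_0$ on $\partial B$, and this tensor vanishes on $B$, hence by continuity on $\partial B$. So $T=0$ on $\partial B$.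

With the Levi-Civita connection of $g$, the symmetry of $T$ gives
\[
\nabla^i(T_{ij}X^j)=(\nabla^iT_{ij})X^j+T^{ij}\nabla_iX_j=\tfrac12T^{ij}(\nabla_iX_j+\nabla_jX_i)=\tfrac12\langle T,L_Xg\rangle_g .
\]
The vector field $T(X,\cdot)^\sharp$ vanishes on $\partial B$, so the divergence theorem on $\bar B$, the self-adjointness of $G_g$ and \eqref{eq:QG} yield
\[
0=\int_B\langle G_g(A),L_Xg\rangle_g\,dv_g=\int_B\langle A,G_g(L_Xg)\rangle_g\,dv_g=-\int_B\langle A,Q_X(g)\rangle_g\,dv_g .\qedhere
\]
\end{proof}

For $g_0=\delta$, $X=x^i\partial_i$ and a smooth family $g_t$ we have $\operatorname{Ric}(g_t)=O(t)$ and $Q_X(g_t)=(k-2)\delta+O(t)$, so the term of first order in \eqref{eq:identity} is $(k-2)\int_B\partial_t\operatorname{scal}(g_t)|_{t=0}\,dx$. The lemma is thus the exact version of the first-order obstruction of Section~\ref{sec:cases}. It becomes a rigidity statement once the weight $Q_X(g)$ has a sign.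

\begin{proposition}\label{prop:sign}
In the situation of Lemma~\ref{lem:identity}, suppose that $Q_X(g)>0$ at every point of $B$. If $\operatorname{Ric}(g)\le\lambda g$ on $B$, or $\operatorname{Ric}(g)\ge\lambda g$ on $B$, then $\operatorname{Ric}(g)=\lambda g$ on $B$.
\end{proposition}

\begin{proof}
At a point of $B$ let $e_1,\dots,e_k$ be a $g$-orthonormal basis that diagonalizes $A=\operatorname{Ric}(g)-\lambda g$, with eigenvalues $a_i$. Then $\langle A,Q_X(g)\rangle_g=\sum_ia_i\,Q_X(g)(e_i,e_i)$, with all $Q_X(g)(e_i,e_i)>0$. If $A\le0$, this sum is $\le0$, with equality only if $A=0$. The integrand in \eqref{eq:identity} is continuous, nonpositive and has integral zero, so it vanishes on $B$, and $A=0$ on $B$. For $A\ge0$ reverse the signs.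
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:einstein}, first part]
Let $\mathcal U$ be the set of metrics $g$ with $Q_X(g)>0$ on $\bar B$. It contains $g_0$. In coordinates,
\[
(L_Xg)_{ij}=X^m\partial_mg_{ij}+g_{mj}\partial_iX^m+g_{im}\partial_jX^m,
\]
so by \eqref{eq:QG} the tensor $Q_X(g)$ is a continuous function of $g$ and its first derivatives. As $\bar B$ is compact, $\mathcal U$ is $C^1$-open. All Ricci eigenvalues of $g$ are $\le\lambda$ exactly when $\operatorname{Ric}(g)\le\lambda g$, and likewise for $\ge$, so the rigidity statement is Proposition~\ref{prop:sign}.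

Let $g_t$ be a $C^1$-continuous path with (i) and (ii). For small $t>0$ we have $g_t\in\mathcal U$, and (i) with $s=0$ gives $\lambda_i(g_t,p)<\lambda_i(g_0,p)=\lambda$ for all $i$ and all $p\in B$. Rigidity gives $\lambda_i(g_t,p)=\lambda$, a contradiction.
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses enter as follows. Condition (ii) removes the boundary term; the conformal metrics of curvature $-t$ in Section~\ref{sec:intro} show that it cannot be dropped. The Einstein condition is used twice: it gives $T=0$ on $\partial B$, and it turns (i) into the tensor inequality $\operatorname{Ric}(g_t)<\lambda g_t$. By Proposition~\ref{prop:flow} it cannot be dropped either. The dimension enters through $\operatorname{tr}_gQ_X(g)=(k-2)\operatorname{div}_gX$: for $k=2$ the tensor $Q_X(g)$ is trace-free, hence never positive definite. Finally, the argument uses the sign of the whole Ricci tensor and says nothing about scalar curvature alone. If $Q>0$ has two different eigenvalues $q_1<q_2$, then $A=\operatorname{diag}(-1-\eta,1,0,\dots,0)$ in an eigenbasis of $Q$ has negative trace, while $\langle A,Q\rangle=q_2-(1+\eta)q_1>0$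 for small $\eta>0$.
\end{remark}

\section{Vector fields with $\nabla X=u\operatorname{Id}$}\label{sec:fields}

From now on $\nabla$ is the Levi-Civita connection of the background metric $g_0$. We must find fields $X$ with $Q_X(g_0)>0$. The dilation field of $\mathbb R^k$ satisfies $\nabla X=\operatorname{Id}$, and all fields that we use share this property up to a factor. For them $Q_X(g)$ has a simple form, for every metric $g$.

\begin{lemma}\label{lem:Q}
Suppose that $\nabla X=u\operatorname{Id}$ at a point $p$, that is, $\nabla_YX=uY$ for all $Y\in T_pM$, where $u\in\mathbb R$. Let $g$ be any metric and $E=\nabla_Xg$. Then at $p$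
\[
Q_X(g)=(k-2)u\,g+\tfrac12(\operatorname{tr}_gE)\,g-E .
\]
In particular $Q_X(g_0)=(k-2)u\,g_0$. If $-ag\le E\le ag$ at $p$, then $Q_X(g)\ge\big((k-2)u-\frac{k}{2}a\big)g$ at $p$.
\end{lemma}

\begin{proof}
By \eqref{eq:lie}, $L_Xg=2ug+E$, and \eqref{eq:QG} with $G_g(g)=-\frac{k-2}2g$ gives the formula. For $g=g_0$ we have $E=0$. If $a_1,\dots,a_k\in[-a,a]$ are the $g$-eigenvalues of $E$, those of $Q_X(g)$ are $(k-2)u+\frac12\sum_{j\ne i}a_j-\frac12a_i\ge(k-2)u-\frac k2a$.
\end{proof}

\subsection*{Euclidean balls}

\begin{proof}[Proof of Theorem~\ref{thm:euclid}]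
Let $X=x^i\partial_i$ in the coordinates $x=\phi^{-1}$; it is smooth near $\bar B$. On $B$ the Christoffel symbols of $g_0$ vanish, so $\nabla X=\operatorname{Id}$ on $B$, and by continuity on $\bar B$. By Lemma~\ref{lem:Q}, $Q_X(g_0)=(k-2)g_0>0$ on $\bar B$, because $k\ge3$. Since $\operatorname{Ric}(g_0)=0$ on $B$, the first part of Theorem~\ref{thm:einstein} applies with $\lambda=0$, and its proof used only $C^1$-continuity of the path.
\end{proof}

This disproves the conjecture. For Theorem~\ref{thm:explicit} we must also pass from Ricci-flat to flat. We use three textbook facts. \emph{Bishop--Gromov:} if $g$ is a complete metric with $\operatorname{Ric}(g)\ge0$ on a $k$-manifold and $\omega_k$ is the volume of the Euclidean unit ball, then $R\mapsto\operatorname{vol}_gB_g(p,R)/(\omega_kR^k)$ is nonincreasing and tends to $1$ as $R\to0$; if it equals $1$ for some $R$, the metric ball $B_g(p,R)$ is isometric to a Euclidean ball. \emph{Space forms:} a complete, simply connected, flat $k$-manifold is isometric to $(\mathbb R^k,\delta)$. \emph{Rigid motions:} a local isometry from a connected open subset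 of $(\mathbb R^k,\delta)$ to $(\mathbb R^k,\delta)$ is the restriction of a rigid motion.

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Take $g_0=\delta$, the unit ball $B$, and $X=x^i\partial_i$. Then $\nabla X=\operatorname{Id}$ and $\nabla_Xg=x^m\partial_mg$, so Lemma~\ref{lem:Q} gives $Q_X(g)\ge(k-2-\frac k2\alpha)g>0$. By Proposition~\ref{prop:sign} with $\lambda=0$, $\operatorname{Ric}(g)=0$ on $B$, and hence on $\mathbb R^k$.

Since $g=\delta$ outside a compact set, $g$ is bounded above and below by positive multiples of $\delta$, so $g$ is complete. Let $C$ be an upper bound for the $g$-lengths of the segments from $0$ to the points of the unit sphere. Traveling along the ray from $0$ to $x$ shows that $d_g(0,x)\le|x|+C$. Hence $B_g(0,R)\supset\{1<|x|<R-C\}$, where $g=\delta$, and for $R>C+1$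
\[
\frac{\operatorname{vol}_gB_g(0,R)}{\omega_kR^k}\ge\frac{(R-C)^k-1}{R^k}\longrightarrow1\qquad(R\to\infty).
\]
The left side is nonincreasing and at most $1$, so it is identically $1$. By the equality case $g$ is flat on every ball $B_g(0,R)$, hence everywhere, and there is an isometry $\psi_0\colon(\mathbb R^k,g)\to(\mathbb R^k,\delta)$. On the connected set $\{|x|>1\}$ we have $\psi_0^*\delta=g=\delta$, so $\psi_0$ agrees there with a rigid motion $\mu$. The map $\psi=\mu^{-1}\circ\psi_0$ satisfies $\psi^*\delta=g$ and is the identity on $\{|x|>1\}$, and by continuity on $\{|x|\ge1\}$.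
\end{proof}

\subsection*{Small balls in Einstein manifolds}

\begin{proof}[Proof of Theorem~\ref{thm:einstein}(b)]
Let $y$ be coordinates centered at $p$ and $X=y^i\partial_i$. Then $\nabla_jX^i=\delta^i_j+\Gamma^i_{jm}y^m$, so $\nabla X=\operatorname{Id}$ at $p$, and $Q_X(g_0)=(k-2)g_0>0$ at $p$ by Lemma~\ref{lem:Q}. By continuity there is a neighborhood $W$ of $p$ on which $g_0$ is Einstein and $Q_X(g_0)>0$. The field $X$ serves for every ball with $\bar B\subset W$.
\end{proof}

\subsection*{Balls of constant curvature $c\le0$}
Now $B$ is arbitrary. It has no given relation to the geodesics of $g_0$, the curvature is constant only on $B$, and $X$ must be smooth across $\partial B$. We therefore do not write $X$ down. We view the equation $\nabla X=u\operatorname{Id}$ as the condition that $(u,X)$ be parallel for a connection that is flat on $\bar B$, and solve it along the coordinate rays.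

\begin{lemma}\label{lem:parallel}
Let $D$ be a connection on a vector bundle $\mathcal E$ over $\{|x|<1+\eta\}\subset\mathbb R^k$ whose curvature vanishes on $\{|x|\le1\}$, and let $\sigma_0\in\mathcal E_0$. Then there is a smooth section $\sigma$ over $\{|x|<1+\eta\}$ with $\sigma(0)=\sigma_0$ and $D\sigma=0$ on $\{|x|\le1\}$.
\end{lemma}

\begin{proof}
Let $\tau(s,x)\in\mathcal E_{sx}$, $0\le s\le1$, be the parallel transport of $\sigma_0$ along $s\mapsto sx$. It solves a linear ordinary differential equation in $s$ with smooth parameter $x$, so $\tau$ is a smooth section of $H^*\mathcal E$, where $H(s,x)=sx$. Put $\sigma(x)=\tau(1,x)$. Write $D$ also for the pulled-back connection; its curvature is the pullback of the curvature, so it vanishes for $|x|\le1$. The fields $\partial_s$ and $\partial_i$ commute and $D_{\partial_s}\tau=0$, so $D_{\partial_s}D_{\partial_i}\tau=D_{\partial_i}D_{\partial_s}\tau=0$ for $|x|\le1$. At $s=0$ the map $H(0,\cdot)$ and the section $\tau(0,\cdot)=\sigma_0$ are constant, so $D_{\partial_i}\tau=0$ there. A parallel section along $s\mapsto(s,x)$ that starts at $0$ stays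 $0$. At $s=1$, where $H(1,\cdot)$ is the identity, this says $D_{\partial_i}\sigma=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:einstein}(a)]
Let $R(Y,Z)=\nabla_Y\nabla_Z-\nabla_Z\nabla_Y-\nabla_{[Y,Z]}$. Constant curvature $c$ means that
\[
R(Y,Z)W=c\,\big(g_0(Z,W)Y-g_0(Y,W)Z\big).
\]
To find the right connection, differentiate $\nabla X=u\operatorname{Id}$ once more: it gives $R(Y,Z)X=(Yu)Z-(Zu)Y$, which matches the curvature formula exactly when $du=-c\,g_0(X,\cdot)$. So on the bundle $\mathbb R\oplus TM$ over $\phi(\{|x|<1+\eta\})$, with $\eta>0$ small, define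
\[
D_Z(u,W)=\big(Zu+c\,g_0(W,Z),\ \nabla_ZW-uZ\big).
\]
To compute its curvature let $Y,Z$ be coordinate fields, so that $[Y,Z]=0$ and $\nabla_YZ=\nabla_ZY$. The first component of $D_YD_Z(u,W)$ is
\[
YZu+c\,g_0(\nabla_YW,Z)+c\,g_0(W,\nabla_YZ)+c\,g_0(\nabla_ZW,Y)-cu\,g_0(Y,Z),
\]
which is symmetric in $Y$ and $Z$. The second component is
\[
\nabla_Y\nabla_ZW-(Yu)Z-u\nabla_YZ-(Zu)Y-c\,g_0(W,Z)Y .
\]
Therefore
\[
(D_YD_Z-D_ZD_Y)(u,W)=\big(0,\ R(Y,Z)W-c\,g_0(Z,W)Y+c\,g_0(Y,W)Z\big),
\]
and this vanishes on $B$, hence on $\bar B$. Lemma~\ref{lem:parallel} gives a function $u$ and a vector field $X$, smooth near $\bar B$, with $(u,X)=(1,0)$ at $\phi(0)$ and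
\[
\nabla X=u\operatorname{Id},\qquad du=-c\,g_0(X,\cdot)\qquad\text{on }\bar B .
\]
It remains to show that $u>0$. We have $d(u^2)=-2cu\,g_0(X,\cdot)$ and $d(|X|^2)=2u\,g_0(X,\cdot)$, so $u^2+c|X|^2$ is constant on the connected set $\bar B$, equal to $1$. Since $c\le0$, we get $u^2=1-c|X|^2\ge1$; this is the only use of the sign of $c$. As $u$ is continuous, has no zero and equals $1$ at $\phi(0)$, we have $u\ge1$ on $\bar B$. By Lemma~\ref{lem:Q}, $Q_X(g_0)=(k-2)u\,g_0>0$ on $\bar B$.
\end{proof}

For $c>0$ the function $u$ can vanish and change sign. The next section shows that this reflects a real change in the answer.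

\section{The round sphere}\label{sec:sphere}

Let $r$ be the distance to a fixed point $o\in S^k$. Then $g_0=dr^2+\sin^2r\,d\Omega$ and $\operatorname{Ric}(g_0)=(k-1)g_0$.

\subsection*{Balls in a hemisphere}
The function $-\cos r$ is the restriction of a linear function on $\mathbb R^{k+1}$, so its gradient $X=\sin r\,\partial_r$ is smooth on $S^k$. From $\nabla_{\partial_r}\partial_r=0$ and $\nabla_V\partial_r=\cot r\,V$ for $V\perp\partial_r$ we get $\nabla X=\cos r\operatorname{Id}$ away from the poles, and by continuity everywhere. So $Q_X(g_0)=(k-2)\cos r\,g_0$. If $\bar B\subset\{r<\pi/2\}$, Theorem~\ref{thm:einstein} applies directly. The difficulty in (A) is that $\bar B$ may touch the equator, where $Q_X(g_0)$ vanishes, so that positivity is no longer an open condition. The remedy is that near such points we are also close to $\partial B$, where the perturbation vanishes together with its derivatives. The error in $Q_X(g_t)$ then decays at the same rate as $\cos r$, at the price of using second derivatives of $g_t-g_0$.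

\begin{proof}[Proof of Theorem~\ref{thm:sphere}(A)]
Let $o$ be the center of the hemisphere. The set $B$ is open and contained in $\{r\le\pi/2\}$, so it lies in the interior $\{r<\pi/2\}$. Suppose that $g_t$ is a decreasing path. Put $h_t=g_t-g_0$ and $\mu_t=\max_{\bar B}|\nabla^2h_t|$, with norms and distances taken for $g_0$. Then $\mu_t\to0$ as $t\to0$, and $g_t\ge\frac12g_0$ on $\bar B$ for small $t$.

Fix $p\in B$ and let $q$ be a point of $\partial B$ nearest to $p$. A minimizing geodesic from $p$ to $q$ stays in $\bar B$, since otherwise its first exit point from $B$ would be a nearer point of $\partial B$. By \eqref{eq:jets}, $\nabla h_t=0$ at $q$. Integrating the components of $\nabla h_t$ in a parallel orthonormal frame along the geodesic gives $|\nabla h_t|(p)\le\mu_t\,d(p,\partial B)$. A radial geodesic from $p$ to the equator has length $\frac\pi2-r(p)$ and ends outside $B$, so it meets $\partial B$. With $\theta\le\frac\pi2\sin\theta$ for $\theta=\frac\pi2-r\in[0,\frac\pi2]$ we obtain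
\[
d(p,\partial B)\le\tfrac\pi2-r(p)\le\tfrac\pi2\cos r(p).
\]
The tensor $E_t=\nabla_Xg_t=\nabla_Xh_t$ satisfies $|E_t|\le|\nabla h_t|$ because $|X|\le1$. For tangent vectors $v$ at $p$ this gives
\[
|E_t(v,v)|\le\tfrac\pi2\mu_t\cos r\;g_0(v,v)\le\pi\mu_t\cos r\;g_t(v,v).
\]
Lemma~\ref{lem:Q} with $u=\cos r$ and $a=\pi\mu_t\cos r$ yields $Q_X(g_t)\ge\big(k-2-\frac{k\pi}2\mu_t\big)\cos r\;g_t$ on $B$, which is positive definite at every point of $B$ for small $t$. By (i), $\operatorname{Ric}(g_t)<(k-1)g_t$ on $B$ for $t>0$, while Proposition~\ref{prop:sign} gives $\operatorname{Ric}(g_t)=(k-1)g_t$ on $B$. This is a contradiction.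
\end{proof}

\subsection*{Geodesic balls larger than a hemisphere}
Let $B=\{r<\rho\}$ with $0<\rho<\pi$. It is a ball in our sense, with $\phi(x)=\exp_o(\rho x)$. To see why the equator matters, consider for a function $\beta(r)\ge0$, $t\ge0$ and $r\ne\pi/2$ the metrics
\begin{equation}\label{eq:outer}
\frac{dr^2}{1+t\beta\tan^2r}+\sin^2r\,d\Omega ,
\end{equation}
which keep the size of each sphere $\{r=\mathrm{const}\}$ and change only the distance between the spheres. Here $w=\sin r$ and $P=\cos^2r+t\beta\sin^2r$, so \eqref{eq:warpK} gives
\begin{equation}\label{eq:outerK}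
K_{\mathrm{tan}}=1-t\beta,\qquad K_{\mathrm{rad}}=1-t\,\frac{(\beta\sin^2r)'}{\sin2r}=1-t\big(\beta+\tfrac12\beta'\tan r\big).
\end{equation}
Both curvatures decrease in $t$ where $\beta>0$ and $(\beta\sin^2r)'$ has the sign of $\sin2r$. Before the equator $\beta\sin^2r$ must increase, so the deformation cannot be switched off. Beyond the equator it must decrease, and it can be brought down to zero at $r=\rho$.

For $\beta=1$ both curvatures equal $1-t$, as for the inflated sphere $g_0/(1-t)$. This suggests using $g_0/(1-t)$ on a cap slightly larger than a hemisphere, and \eqref{eq:outer} outside it. The two pieces do not match as tensors, because the first enlarges the spheres $\{r=\mathrm{const}\}$ and the second does not. Beyond the equator, however, the spheres shrink as $r$ grows, so a small radial shift outward restores their size. We build this shift into a diffeomorphism.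

\begin{proof}[Proof of Theorem~\ref{thm:sphere}(B)]
Let $o$ be the center of $B$ and fix $\pi/2<r_1<r_2<r_3<\rho$. Let $\chi\colon[0,\pi]\to[0,1]$ be smooth with $\chi=1$ on $[0,r_1]$ and $\chi=0$ on $[r_2,\pi]$. Let $b\ge0$ be smooth with $\{b>0\}=(r_3,\rho)$, and put $\beta(r)=\int_r^\pi b\big/\int_0^\pi b$. Then $\beta'\le0$, $\beta=1$ on $[0,r_3]$, $\beta>0$ on $[0,\rho)$ and $\beta=0$ on $[\rho,\pi]$.

\emph{The radial shift.} For $0\le t<1$ and $0\le r\le r_3$ define
\[
\theta_t(r)=\chi(r)\,r+\big(1-\chi(r)\big)\Big(\pi-\arcsin\big(\sqrt{1-t}\,\sin r\big)\Big).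
\]
The second term vanishes for $r\le r_1$, and for $\pi/2<r\le r_3$ the argument of $\arcsin$ lies in $(0,1)$. So $\theta_t(r)$ is smooth in $(t,r)$, equals $r$ for $r\le r_1$, and lies in $(\pi/2,\pi)$ for $r_1\le r\le r_3$. Since $\pi-\arcsin(\sin r)=r$ on $(\pi/2,\pi)$, we have $\theta_0(r)=r$. By compactness there is $\varepsilon\in(0,1)$ with $\theta_t'>0$ on $[0,r_3]$ for $0\le t\le\varepsilon$. In polar coordinates, $\Theta_t(r,\omega)=(\theta_t(r),\omega)$ is then a diffeomorphism of $\{r<r_3\}$ onto an open cap, equal to the identity on $\{r\le r_1\}$.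

\emph{The metrics.} For $0\le t\le\varepsilon$ let
\[
g_t=\frac{\Theta_t^*g_0}{1-t}=\frac{\theta_t'^2\,dr^2+\sin^2\theta_t\,d\Omega}{1-t}\quad\text{on }\{r<r_3\},
\]
and let $g_t$ be the metric \eqref{eq:outer} on $\{r>r_2\}$, which equals $g_0$ on $\{r\ge\rho\}$. On the overlap $\{r_2<r<r_3\}$ we have $\chi=0$ and $\beta=1$. There $\sin\theta_t=\sqrt{1-t}\sin r$, so the coefficients of $d\Omega$ agree. Differentiating, $\theta_t'\cos\theta_t=\sqrt{1-t}\cos r$, and hence
\[
\frac{\theta_t'^2}{1-t}=\frac{\cos^2r}{1-(1-t)\sin^2r}=\frac{\cos^2r}{\cos^2r+t\sin^2r}=\frac1{1+t\tan^2r},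
\]
so the coefficients of $dr^2$ agree as well. Thus $g_t$ is a family of metrics on $S^k$, smooth in $(t,p)$. At $t=0$ it is the round metric, and (ii) holds.

\emph{The eigenvalues.} On $\{r<r_3\}$ the metric $g_t$ is isometric to a piece of $g_0/(1-t)$, so all Ricci eigenvalues equal $(k-1)(1-t)$. On $\{r_2<r<\rho\}$ we have $\beta>0$, $\beta'\le0$ and $\tan r<0$, so $f:=\beta+\frac12\beta'\tan r>0$, and by \eqref{eq:warpRic} and \eqref{eq:outerK}
\[
\lambda_{\mathrm{rad}}=(k-1)(1-tf),\qquad\lambda_{\mathrm{tan}}=(k-1)-t\big(f+(k-2)\beta\big).
\]
Both are strictly decreasing in $t$. By the min--max principle applied to the diagonal matrix with entries $\lambda_{\mathrm{rad}},\lambda_{\mathrm{tan}},\dots,\lambda_{\mathrm{tan}}$, so is each ordered eigenvalue. The two regions cover $B$, and (i) follows.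
\end{proof}

A geodesic ball of radius $\rho\le\pi/2$ lies in a hemisphere, so (A) and (B) together give the last assertion of Theorem~\ref{thm:sphere}. Comparing (B) with Theorem~\ref{thm:einstein}, we also see that no vector field $X$ has $Q_X(g_0)>0$ on the closure of a geodesic ball of radius $\rho\in(\pi/2,\pi)$.

\section{Sliding along a flow}\label{sec:flow}

Pulling $g_0$ back by a diffeomorphism does not change the geometry, but it moves the Ricci eigenvalues from one point to another. The hypothesis of Proposition~\ref{prop:flow} says that moving in the direction $X$ lowers all of them. The eigenvalues need not be differentiable where they cross, so we differentiate the tensor instead and apply the min--max principle.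

\begin{proof}[Proof of Proposition~\ref{prop:flow}]
Let $\beta(\phi(x))=e^{-1/(1-|x|^2)}$ for $|x|<1$ and $\beta=0$ on $M\setminus B$. This is a smooth function with $\{\beta>0\}=B$. The field $\beta X$, extended by zero, is smooth with compact support, so it has a global flow $\Phi_t$. The flow fixes every point of $M\setminus B$ and therefore maps $B$ to itself. Set $g_t=\Phi_t^*g_0$. This family is smooth in $(t,p)$. It equals $g_0$ on the open set $M\setminus\bar B$, where $\Phi_t$ is the identity, and by continuity on $\partial B$; this is (ii).

Since $\Phi_t\colon(M,g_t)\to(M,g_0)$ is an isometry, $\lambda_i(g_t,p)=\lambda_i(g_0,\Phi_t(p))$. Fix $p\in B$, let $e_1(t),\dots,e_k(t)$ be a $g_0$-parallel orthonormal frame along the curve $t\mapsto\Phi_t(p)\in B$, whose velocity is $\beta X$, and let $S(t)$ be the matrix $\operatorname{Ric}(g_0)(e_i(t),e_j(t))$. Its eigenvalues are the $\lambda_i(g_t,p)$, and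
\[
S'(t)_{ij}=\beta\,\big(\nabla_X\operatorname{Ric}(g_0)\big)(e_i(t),e_j(t))
\]
is negative definite. Hence $S(t)-S(s)=\int_s^tS'<0$ for $s<t$, and the min--max principle gives (i).

For fixed $X$ the tensor $\nabla_X\operatorname{Ric}(g_0)$ is a continuous function of $g_0$ and its derivatives up to order three, and $\bar B$ is compact, so the condition is $C^3$-open. For an example take $g_0=dr^2+e^{r^2}\sum_{i=1}^{k-1}(dy^i)^2$ on $(0,\infty)\times\mathbb R^{k-1}$, $X=\partial_r$, and any ball $B$. Here $N=1$, $\kappa=0$ and $w=e^{r^2/2}$, so $w'=rw$ and $w''=(1+r^2)w$. By \eqref{eq:warpK}, $K_{\mathrm{rad}}=-(1+r^2)$ and $K_{\mathrm{tan}}=-r^2$, and by \eqref{eq:warpRic}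
\[
\lambda_{\mathrm{rad}}=-(k-1)(1+r^2),\qquad\lambda_{\mathrm{tan}}=-1-(k-1)r^2 .
\]
The orthonormal frame $\partial_r,\ w^{-1}\partial_{y^1},\dots,w^{-1}\partial_{y^{k-1}}$ diagonalizes the Ricci tensor, and it is parallel along the $r$-lines because $\nabla_{\partial_r}\partial_r=0$ and $\nabla_{\partial_r}\partial_{y^i}=(w'/w)\partial_{y^i}$. Both eigenvalues have $r$-derivative $-2(k-1)r$, so $\nabla_{\partial_r}\operatorname{Ric}(g_0)=-2(k-1)r\,g_0<0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{melting}
\emph{Melting of the Euclidean metric to negative scalar curvature},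
\texttt{https://koreascience.kr/article/JAKO201322836624610.pdf}.

\end{thebibliography}
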